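# Cyclic colorings of plane graphs with $\Delta^*+k^*$ colors

## 1. Faces, shared vertices, and triples of faces

Throughout, $G$ is a connected plane graph with vertex set $V(G)$ and face set $F(G)$.

**Definition (face size).** For a face $f$, $V(f)$ is the set of vertices incident with $f$. The size of $f$ is the length of its boundary walk, and $\Delta^*(G)$ is the largest size of a face.

*Example.* A path with three vertices has one face. Its boundary walk goes along each edge twice, so its size is $4$, while $|V(f)|=3$. In general the boundary walk visits every vertex of $V(f)$, so $|V(f)|\le\Delta^*(G)$ whenever $G$ has an edge.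

**Definition (cyclic coloring).** A cyclic coloring of $G$ is a vertex coloring in which any two vertices incident with the same face get different colors. The least number of colors is $\chi_c(G)$.

*Example.* In a cycle with $n$ vertices both faces contain all vertices, so $\chi_c=n$.

**Definition (shared vertices).** $k_G^*=\max\{|V(f_1)\cap V(f_2)|: f_1,f_2\in F(G),\ f_1\ne f_2\}$.

*Example.* In $K_4$ every face is a triangle and two faces share two vertices. So $\Delta^*=3$, $k^*=2$, and $\chi_c=4$, because every two vertices lie on a common face. In the cycle with $n$ vertices, $k^*=n=\Delta^*$.

**Definition (triples).** For a set $T=\{f_1,f_2,f_3\}$ of three distinct faces, $W(T)$ is the set of vertices incident with at least two of them. Put $\omega_3(G)=\max_T|W(T)|$, and $\omega_3(G)=0$ if $G$ has fewer than three faces.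

Two vertices of $W(T)$ each lie on two of three faces, so they share one of these faces. Hence $\chi_c(G)\ge\omega_3(G)$.

*Example.* In the triangular prism let $T$ consist of the three quadrilaterals. Every vertex lies on two of them, so $|W(T)|=6$ and $\chi_c=6$. Here $\Delta^*=4$ and $k^*=2$.

## 2. Are $\Delta^*+k^*$ colors enough when $k^*$ is large?

A result of Borodin et al. says that for every plane graph
$$\chi_c(G)\le\max\{\Delta^*(G)+3k_G^*+2,\ \Delta^*(G)+14,\ 3k_G^*+6,\ 18\}.$$
The question, taken from "A Survey on the Cyclic Coloring and its Relaxations", is a conjecture with a smaller coefficient at $k^*$: is there a constant $K$ such that $\chi_c(G)\le\Delta^*(G)+k_G^*$ for every plane graph $G$ with $k_G^*\ge K$? In plain words: if some two faces share very many vertices, can we always color with (largest face size) plus (largest overlap of two faces) colors? The answer is yes, in the following stronger form.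

**Theorem 1.** There is an absolute constant $K$ such that every connected plane graph $G$ with $k_G^*\ge K$ satisfies
$$\chi_c(G)\le\max\{\omega_3(G),\ \lceil\Delta^*(G)+0.99\,k_G^*\rceil\}\le\Delta^*(G)+k_G^*.$$
Moreover, for such $G$, $\chi_c(G)=\Delta^*(G)+k_G^*$ if and only if $\Delta^*(G)=2k_G^*$ and $G$ has three faces that pairwise share exactly $k_G^*$ vertices, with no vertex common to all three. For every $k\ge2$ there is a plane graph with $k^*=k$, $\Delta^*=2k$ and $\chi_c=3k=\Delta^*+k^*$.

## 3. Two faces, three faces, theta graphs, stretched prisms

**Two faces.** If $G$ has exactly two faces $f,g$, then vertices lying only on $f$ do not conflict with vertices lying only on $g$. Color $V(f)\cap V(g)$ with distinct colors and let the two private parts reuse each other's colors. This gives $\chi_c=\max\{|V(f)|,|V(g)|\}\le\Delta^*$.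

**Three faces.** Let $T$ be the set of all three faces $f_1,f_2,f_3$, let $W=W(T)$, and let $P_k$ be the set of vertices lying on $f_k$ only. Take a palette of $N_0=\max\{|W|,\max_k|V(f_k)|\}$ colors. Give $W$ distinct colors. Then color each $P_k$ injectively with colors not used on $W\cap V(f_k)$. There are at least $|V(f_k)|-|W\cap V(f_k)|=|P_k|$ such colors, and $P_1,P_2,P_3$ do not conflict with each other. So $\chi_c=N_0$: the colors of $P_k$ can be taken from vertices of $W$ that avoid $f_k$. We shall use this coloring again.

**Why a triple never needs more than $\Delta^*+k^*$.** Every vertex of $W(T)$ lies in $V(f_1)$ or in $V(f_2)\cap V(f_3)$, so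
$$|W(T)|\le\Delta^*(G)+k_G^*.\tag{1}$$

**When (1) is an equality.** Write $D=\Delta^*$, $\kappa=k^*$, and let $t$ be the number of vertices common to the three faces of $T$. Suppose $|W(T)|=D+\kappa$. A vertex on exactly two of the faces is counted once in $\sum_{i<j}|V(f_i)\cap V(f_j)|$, and a vertex on all three is counted three times, so
$$D+\kappa=|W(T)|=\sum_{i<j}|V(f_i)\cap V(f_j)|-2t\le3\kappa-2t .$$
Counting incidences, $2(D+\kappa)+t=2|W(T)|+t\le\sum_i|V(f_i)|\le3D$. Together, $2\kappa+t\le D\le2\kappa-2t$. Hence $t=0$ and $D=2\kappa$, and equality in the display forces all three pairwise intersections to have size $\kappa$. Conversely, if $D=2\kappa$ and three faces pairwise share exactly $\kappa$ vertices with none common to all three, then $|W(T)|=3\kappa=D+\kappa$.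

**Theta graphs.** Join two vertices $x,y$ by three internally disjoint paths with $a\ge1$ internal vertices each. The three faces have size $2a+2$, two of them share the $a+2$ vertices of a path, and all $3a+2$ vertices conflict pairwise. So $\chi_c=3a+2$ while $\Delta^*+k^*=3a+4$. Here $t=2$: the vertices $x,y$ common to all three faces cause the loss.

**Stretched prisms.** In the triangular prism replace each of the three edges joining the two triangles by a path with $k\ge2$ vertices, ends included. The three long faces have size $2k$ and pairwise share exactly the $k$ vertices of one path. A triangle shares $2\le k$ vertices with each long face, and the two triangles are disjoint. So $\Delta^*=2k$ and $k^*=k$. Any two vertices lie on a common long face, so $\chi_c=3k=\Delta^*+k^*$. This proves the last sentence of Theorem 1.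

## 4. Facts about edge colorings and planar graphs

For a multigraph $H$, $\chi'(H)$ is its chromatic index, $\Delta(H)$ its maximum degree, and $e(S)$ the number of edges inside a vertex set $S$.

**Definition.** For a loopless multigraph $H$ put
$$\Gamma^*(H)=\max\Big\{\Delta(H),\ \max_S\frac{e(S)}{\lfloor|S|/2\rfloor}\Big\},$$
where $S$ ranges over vertex sets of odd size at least $3$.

*Example.* In a triangle with every edge taken $\mu$ times, $\Delta=2\mu$ and $e(S)/1=3\mu$ for the whole vertex set, so $\Gamma^*=3\mu$. Any two edges meet, so $\chi'=3\mu$ too.

**Kahn's theorem** (Asymptotics of the chromatic index for multigraphs, JCTB 68 (1996)), combined with Edmonds' formula for the fractional chromatic index: for every $\varepsilon>0$ there is $D_\varepsilon$ such that $\Gamma^*(H)\ge D_\varepsilon$ implies $\chi'(H)\le(1+\varepsilon)\Gamma^*(H)$.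

**Shannon's theorem:** $\chi'(H)\le\frac32\Delta(H)$. If $\Gamma^*(H)<D_\varepsilon$, then $\Delta(H)<D_\varepsilon$. So the two theorems together give, for every loopless $H$,
$$\chi'(H)\le(1+\varepsilon)\Gamma^*(H)+\tfrac32D_\varepsilon.\tag{2}$$

**The Borodin–Kostochka–Woodall theorem** (List edge and list total colourings of multigraphs, JCTB 71 (1997)): if $H$ is a bipartite multigraph and every edge $e=uw$ has a list of at least $\max\{d(u),d(w)\}$ colors, then $H$ has a proper edge coloring from the lists.

*Example.* For $y$ parallel edges each list has at least $y$ colors, and one picks distinct colors greedily. The theorem says that lists adapted to the local degrees suffice in every bipartite multigraph.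

**Planar graphs.** By Euler's formula, a simple planar graph on $n\ge1$ vertices has at most $3n$ edges, and at most $3n-6$ if $n\ge3$. A simple bipartite planar graph on $n$ vertices has at most $2n$ edges. In particular every simple planar graph has a vertex of degree at most $5$, so its edges can be oriented with all out-degrees at most $5$: repeatedly remove a vertex of degree at most $5$ and orient its remaining edges away from it.

## 5. Vertices as edges, and why Vizing's bound leaves no room

Suppose first that every vertex lies on exactly two faces, as in a cycle. Form a multigraph $H$ whose vertices are the faces and which has, for each vertex $v$, an edge joining the two faces of $v$. A cyclic coloring is the same thing as a proper edge coloring of $H$. Its maximum degree is at most $\Delta^*$ and its multiplicity is at most $k^*$. Vizing's theorem for multigraphs, $\chi'\le\Delta+\mu$, gives exactly $\Delta^*+k^*$.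

In general a vertex lies on more than two faces. The natural attempt is to keep two faces for each vertex and to edge-color as before. This can fail. In $K_4$ let $f_i$ be the face not containing $v_i$. If we keep $f_2,f_3$ for $v_1$ and $f_1,f_4$ for $v_2$, then $v_1,v_2$ become disjoint edges and may get the same color, although they share $f_3$ and $f_4$.

The forgotten conflicts can be controlled. Section 8 shows that, by planarity, the two faces can be chosen so that the forgotten conflicts lie in a graph in which every vertex has at most $14$ earlier neighbors in a suitable order. So one can split $V$ into $q$ groups in which no forgotten conflict occurs, and color the groups with disjoint palettes. If the splitting is balanced, group $j$ has degrees about $\Delta^*/(q-14)$ and multiplicities about $k^*/(q-14)$, up to an error $E$. With Vizing's theorem in each group the total bound becomes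
$$\frac{q}{q-14}\,(\Delta^*+k^*)+2qE,$$
which is larger than $\Delta^*+k^*$ for every $q$. This is the point where the approach stops: Vizing's bound meets the target with nothing to spare, and every repair costs something.

So we need room, a small constant multiple of $k^*$. Replace Vizing's bound by $\Gamma^*$ and ask when $\Gamma^*$ comes close to $\Delta^*+k^*$. Under planarity, only one obstruction will remain: a set $S$ of three faces with $e(S)$ close to $3k^*$ while $\Delta^*$ is close to $2k^*$. This is the stretched-prism situation. The plan has three parts.

1. A nearly tight triple cuts the sphere into small pieces that can be colored separately and glued, by the coloring of the three-face case. So a minimal counterexample has no such triple (Section 7).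
2. If $\Delta^*<100k^*$, groups together with Kahn's theorem then suffice (Sections 8 and 9).
3. Kahn's theorem costs $\varepsilon\Delta^*$ for a fixed $\varepsilon$, which is too much when $\Delta^*$ is huge compared with $k^*$. If $\Delta^*\ge100k^*$, we find a set of vertices lying on two faces each, one large and one small, and color them last with the Borodin–Kostochka–Woodall theorem (Section 10).

## 6. Bipartite reformulation and a minimal counterexample

It is convenient to be able to delete vertices and faces freely, so we pass to incidence graphs.

**Definition.** Let $B$ be a simple planar bipartite graph with parts $V$ and $F$. The elements of $F$ are called faces. $V(f)$ is the neighborhood of $f\in F$, and $d(v)$ is the degree of $v\in V$. Two elements of $V$ conflict if they have a common neighbor in $F$. A coloring of $V$ is valid if conflicting vertices get different colors, and $\chi(B)$ is the least number of colors in a valid coloring. For a triple $T$ of distinct faces, $W(T)$ is the set of $v\in V$ adjacent to at least two of them.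

**Definition.** For positive integers $D,\kappa,N$, let $\mathcal C(D,\kappa,N)$ be the class of such $B$ with $|V(f)|\le D$ for all $f$, $|V(f)\cap V(g)|\le\kappa$ for all $f\ne g$, and $|W(T)|\le N$ for all triples $T$.

Deleting elements of $V$ or $F$ only shrinks these sets or removes conditions, so the class is closed under such deletions.

*Example.* Given a connected plane graph $G$ with an edge, place a point in each face and join it once to each incident vertex. This is a simple planar bipartite graph $B$ with $\chi(B)=\chi_c(G)$. For the stretched prism it lies in $\mathcal C(2k,k,3k)$.

**Proposition 2.** There is an integer $K\ge100$ such that if $\kappa\ge K$ and $N\ge D+0.99\kappa$, then $\chi(B)\le N$ for all $B\in\mathcal C(D,\kappa,N)$.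

**Proposition 2 implies Theorem 1.** Let $k_G^*\ge K$, $\kappa=k_G^*$, $D=\Delta^*(G)$, and $N=\max\{\omega_3(G),\lceil D+0.99\kappa\rceil\}$. The incidence graph of $G$ lies in $\mathcal C(D,\kappa,N)$, so $\chi_c(G)\le N$, the first inequality. By (1), $\omega_3(G)\le D+\kappa$, and $\lceil D+0.99\kappa\rceil\le D+\kappa$; this is the second inequality. For the case of equality, $\kappa\ge100$ gives $0.01\kappa\ge1$, so $\lceil D+0.99\kappa\rceil\le D+\kappa-1$. As $\chi_c\ge\omega_3$, it follows that $\chi_c(G)=D+\kappa$ if and only if some triple has $|W(T)|=D+\kappa$. Section 3 showed that this happens exactly when $D=2\kappa$ and three faces pairwise share exactly $\kappa$ vertices with none common to all three. $\square$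

**Constants.** It remains to prove Proposition 2. Put
$$m_0=100028,\qquad\varepsilon=10^{-5},\qquad q=14+14\cdot10^5,\qquad\tau=120000\,q,$$
and let $K$ be an integer with
$$K\ge268\,m_0,\qquad 12q(5\tau+1)+\tfrac32qD_\varepsilon\le0.02K.\tag{3}$$

**Minimal counterexample.** Suppose Proposition 2 fails for this $K$, for some $D,\kappa,N$ with $\kappa\ge K$ and $N\ge D+0.99\kappa$. Fix these numbers. Let $B\in\mathcal C(D,\kappa,N)$ with $\chi(B)>N$ have $|V|$ minimum and, subject to this, $|F|$ minimum. Clearly $V\ne\emptyset$. Fix a drawing of $B$ on the sphere. From now until the end, $B$ is this graph, except in the self-contained Lemma 4.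

**(M1)** Every $v\in V$ conflicts with at least $N$ vertices. Otherwise delete $v$, color the rest validly with $N$ colors by minimality, and color $v$ with a free color. A vertex of degree at most $1$ conflicts with at most $D-1<N$ vertices, so all $d(v)\ge2$.

**(M2)** There are no distinct faces $f,g$ with $V(g)\subseteq V(f)$. Otherwise deleting $g$ does not change the conflicts, contrary to the minimality of $|F|$. Consequently every face has degree at least $2$. Indeed, if $V(g)=\{v\}$, then $v$ has another face $f$ and $V(g)\subseteq V(f)$. If $V(g)=\emptyset$, then any other face $f$ gives a contradiction, and other faces exist because $V\neq\emptyset$ and all $d(v)\ge2$.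

## 7. A nearly tight triple cuts the sphere into colorable pieces

**Lemma 3.** If $1.9\kappa<D<2.1\kappa$, then $|W(T)|\le2.8\kappa$ for all triples $T$ of faces of $B$.

*Proof.* Suppose $|W|>2.8\kappa$, where $W=W(T)$ and $T=\{f_1,f_2,f_3\}$. We construct a valid $N$-coloring of $B$, a contradiction.

**Step 1: sizes.** We need to know that each pair of faces has many vertices of its own and that few vertices lie on just one face of $T$. For $\{i,j,k\}=\{1,2,3\}$ let $W_{ij}=W\setminus V(f_k)$, the vertices of $W$ on exactly $f_i,f_j$. Let $P_k$ be the set of vertices that lie on $f_k$ but on no other face of $T$ (they may lie on faces outside $T$). Put $p_k=|P_k|$, $p=p_1+p_2+p_3$ and $P=P_1\cup P_2\cup P_3$. A vertex of $W\cap V(f_k)$ lies in $V(f_k)\cap V(f_i)$ or in $V(f_k)\cap V(f_j)$, so $|W\cap V(f_k)|\le2\kappa$ and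
$$|W_{ij}|>0.8\kappa .$$
Every vertex of $W$ lies on at least two faces of $T$, so $3D\ge\sum_k|V(f_k)|\ge p+2|W|$, and
$$p\le3D-2|W|<6.3\kappa-5.6\kappa=0.7\kappa .$$

**Step 2: cutting the sphere.** We want regions whose boundaries contain few vertices. Let $\Theta=B[T\cup W]$ with the inherited drawing. It is 2-connected, as the following two checks show. If a vertex of $W$ is deleted, any two of the faces still have a common neighbor, since $|W_{ij}|>0.8\kappa\ge2$, and each remaining $w\in W$ is adjacent to a face of $T$. If $f_k$ is deleted, $f_i$ and $f_j$ are joined through $W_{ij}$, and each $w\in W$, having at least two neighbors in $T$, keeps a neighbor in $\{f_i,f_j\}$. So each region $R_i$ of $\Theta$ is an open disc bounded by a cycle. The cycle alternates between $T$ and $W$, and $|T|=3$. So it contains at most $3$ vertices of $W$.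

**Step 3: the pieces.** For each region we build a smaller member of the class that remembers the conflicts caused by $T$. Let
$$V_i=(V\cap R_i)\cup(W\cap\partial R_i),\qquad F_i=F\cap R_i,$$
and let $U_i$ consist of $W\cap\partial R_i$ and of all $v\in V\cap R_i$ adjacent to a face of $T$. The latter vertices are not in $W$, so they are in $P$, and
$$|U_i|\le p+3\le0.7\kappa+3\le\kappa .$$
Let $B_i$ be $B[V_i\cup F_i]$ together with a new face $\varphi_i$ with $V(\varphi_i)=U_i$.

*$B_i$ is planar.* Take the part of $B$ drawn in $\overline{R_i}$. It contains all edges of $B[V_i\cup F_i]$, because an edge with an end in $R_i$ cannot cross $\Theta$. For the same reason, an edge from a vertex of $V\cap R_i$ to a face of $T$ runs inside $R_i$ and ends in $T\cap\partial R_i$. Each vertex of $W\cap\partial R_i$ is adjacent along the boundary cycle to $T\cap\partial R_i$. The complement of $\overline{R_i}$ is an open disc with the same boundary cycle. In it, draw a path through the two or three elements of $T\cap\partial R_i$. Contract the edges of this path and delete parallel edges. The contracted vertex has neighborhood exactly $U_i$ and plays the role of $\varphi_i$.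

*$B_i\in\mathcal C(D,\kappa,N)$.* We have $|V(\varphi_i)|\le\kappa<D$. Any intersection with $V(\varphi_i)$ has size at most $|U_i|\le\kappa$. For other faces $g,h$,
$$|W(\{\varphi_i,g,h\})|\le|U_i|+|V(g)\cap V(h)|\le2\kappa<N,$$
since $N\ge D+0.99\kappa>2.8\kappa$. All conditions not involving $\varphi_i$ are inherited from $B$.

*$B_i$ is smaller.* The vertices of $W$ in $V_i$ are the at most $3$ on $\partial R_i$, and $|W|>3$. So $|V_i|<|V|$. By minimality $B_i$ has a valid $N$-coloring $c_i$. Because of $\varphi_i$, it is injective on $U_i$.

**Step 4: a coloring of $W\cup P$ to glue along.** This is the coloring of the three-face case with one extra precaution. Give the vertices of $W$ distinct colors, possible as $|W|\le N$; call the coloring $c$. For $\{i,j,k\}=\{1,2,3\}$ color $P_k$ injectively with colors from $c(W_{ij})$ in such a way that each $v\in P_k$, lying in a region $R$ say, avoids the at most $3$ colors of $W\cap\partial R$. Greedy choice works, since $p_k+3\le0.7\kappa+3\le0.8\kappa<|W_{ij}|$. Then the following hold.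

* $c$ is injective on $W$, and also on $P$, because the three sets $c(W_{ij})$ are disjoint.
* $c$ is injective on each $V(f_k)=(W\cap V(f_k))\cup P_k$, because $P_k$ uses only colors of $W_{ij}$, and $W_{ij}\cap V(f_k)=\emptyset$.
* $c$ is injective on each $U_i\subseteq(W\cap\partial R_i)\cup(P\cap R_i)$, by the avoidance rule.

**Step 5: gluing.** Now we fit the pieces together. Both $c_i$ and $c$ are injective on $U_i$, so there is a permutation $\pi_i$ of the $N$ colors with $\pi_i\circ c_i=c$ on $U_i$. Color $V_i$ by $\pi_i\circ c_i$. The sets $V_i$ cover $V$, because a vertex outside $W$ lies in a region and a vertex of $W$ lies on the boundary of some region. A vertex in several $V_i$ lies in $W$, hence in each corresponding $U_i$, and always gets its color under $c$. So the coloring is well defined.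

It is valid. A face $g\notin T$ lies in a single region $R_i$. Its neighbors lie in $\overline{R_i}$, so $V(g)\subseteq V_i$, and the colors on $V(g)$ are distinct because $c_i$ is valid. A vertex of $V(f_k)$ belongs to $W$ or $P$, hence to some $U_i$. So it is colored by $c$, which is injective on $V(f_k)$. Thus $\chi(B)\le N$, a contradiction. $\square$

## 8. Two main faces per vertex and balanced groups

This section carries out the repair from Section 5 for any suitable graph.

**Lemma 4.** Let $B=(V,F)$ be a simple planar bipartite graph with all $d(v)\ge2$ and $|V(f)|\le D$, and let $q>14$, $\tau\ge1$ be integers. Put $s=1/(q-14)$ and $E=D/\tau+5\tau+1$. One can choose for each $v\in V$ two of its faces, its main faces, and a group in $\{1,\dots,q\}$, with the following properties. Let $H_j$ be the multigraph on $F$ having, for each $v$ in group $j$, an edge joining the main faces of $v$. Let $V_{fg}$ be the set of $v$ with main faces $f,g$. Then: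

* (a) $\chi(B)\le\sum_{j=1}^q\chi'(H_j)$;
* (b) $\Delta(H_j)\le sD+E$;
* (c) every pair $f,g$ is joined by at most $s|V_{fg}|+E$ edges of $H_j$.

The $H_j$ are loopless, and the simple graph underlying each $H_j$ is planar.

*Proof.*

**Step 1: main faces.** We choose them so that each face is forgotten by at most two of its vertices. Let $Z=\{v:d(v)\ge3\}$. We claim that two main faces can be chosen for each $z\in Z$ so that every face $f$ is non-main for at most two $z\in V(f)\cap Z$. Put $r_f=\max\{0,|V(f)\cap Z|-2\}$. It is enough to choose at most two faces for each $z$ so that each $f$ is chosen at least $r_f$ times. Extra choices, to reach exactly two faces per $z$, only help.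

Take a network with capacities $r_f$ on source–$f$, $1$ on $f$–$z$ for $z\in V(f)\cap Z$, and $2$ on $z$–sink. An integral flow of value $\sum_fr_f$ gives the choice. If a cut has exactly the faces of $F'$ on the source side, then its capacity is at least $\sum_{f\notin F'}r_f+\sum_{z\in Z}\min\{2,d_{F'}(z)\}$, where $d_{F'}(z)$ is the number of neighbors of $z$ in $F'$. Here each $z$ pays $2$ if it is on the source side and $d_{F'}(z)$ if not, so the minimum is attained. By max-flow–min-cut, the flow exists if and only if
$$\sum_{f\in F'}r_f\le\sum_{z\in Z}\min\{2,d_{F'}(z)\}\qquad\text{for all }F'\subseteq F.$$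
We may assume $r_f>0$ for all $f\in F'$, since dropping faces with $r_f=0$ only lowers the right side. Then the left side equals $\sum_{z\in Z}d_{F'}(z)-2|F'|$, and the inequality reads
$$\sum_{z\in Z}\max\{0,d_{F'}(z)-2\}\le2|F'|.$$
With $Z'=\{z\in Z:d_{F'}(z)\ge3\}$ this is $e(Z',F')\le2(|Z'|+|F'|)$, which holds for a simple bipartite planar graph. This proves the claim. For $d(v)=2$ both faces are main. Call $v$ *minor* at those of its faces that are not main for it. Each face has at most two minors.

*Example.* In $K_4$ with faces $f_i\not\ni v_i$ we may take main faces $f_2,f_3$ for $v_1$; $f_1,f_4$ for $v_2$; and $f_1,f_2$ for $v_3$ and for $v_4$. The minors are $v_2,v_4$ at $f_3$ and $v_1,v_3$ at $f_4$.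

**Step 2: the forgotten conflicts are sparse.** Let distinct $u,v\in V$ be adjacent in a graph $\Gamma$ if some face contains both and at least one of them is minor there. We show that $V$ has an order in which each vertex has at most $14$ earlier $\Gamma$-neighbors. Let $\emptyset\ne V'\subseteq V$. Edges $uv$ of $\Gamma[V']$ with $u$ minor and $v$ main at a common face number at most $4|V'|$, since each $v$ has two main faces with at most two minors each. An edge $uv$ with both ends minor at a common face $f$ can be drawn along $u\,f\,v$. Each face has at most one such pair and is used at most once, so these edges form a simple planar graph on $V'$, and there are at most $3|V'|$ of them. So $\Gamma[V']$ has at most $7|V'|$ edges and thus a vertex of degree at most $14$. Removing such vertices one at a time and reversing the order gives what we want.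

In the $K_4$ example, $\Gamma$ has all edges except $v_3v_4$, and $v_3,v_4$ are parallel edges in the multigraph of main faces.

**Step 3: cells.** To balance degrees and multiplicities at once, we partition $V$ into parts that will each be spread evenly over the groups. The pairs $\{f,g\}$ with $V_{fg}\ne\emptyset$ form a simple planar graph on $F$: draw one edge along $f\,v\,g$ for one $v\in V_{fg}$. Since the edges of each $H_j$ join such pairs, the graph underlying $H_j$ is planar; $H_j$ is loopless because main faces are distinct. Call $\{f,g\}$ *thick* if $|V_{fg}|\ge\tau$ and *thin* if $1\le|V_{fg}|<\tau$. Orient the planar graph of thin pairs with all out-degrees at most $5$. The *cells* are the set $V_{fg}$ for each thick pair and, for each face $g$, the union $Q_g$ of all $V_{fg}$ with $\{f,g\}$ thin and oriented $f\to g$. The cells partition $V$, and $Q_g\subseteq V(g)$.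

In the $K_4$ example with $\tau=2$, the pair $f_1f_2$ is thick with $V_{f_1f_2}=\{v_3,v_4\}$, while $f_2f_3$ and $f_1f_4$ are thin. With $f_2\to f_3$ and $f_1\to f_4$, the nonempty cells are $\{v_3,v_4\}$, $Q_{f_3}=\{v_1\}$ and $Q_{f_4}=\{v_2\}$.

**Step 4: groups.** We separate all $\Gamma$-neighbors while spreading each cell. Go through $V$ in the order of Step 2. Give $v$ a group not used on its earlier $\Gamma$-neighbors; at least $q-14$ groups are allowed. Among the allowed ones take a group that currently contains the fewest vertices of the cell of $v$. If this raises the count of a group in a cell $Q$ to $\ell$, then at least $q-14$ groups already had count at least $\ell-1$ in $Q$, so $(q-14)(\ell-1)\le|Q|$. Hence every group contains at most $s|Q|+1$ vertices of each cell $Q$.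

**Step 5: checking (a)–(c).**

*(c)* For a thick pair the number of edges is at most $s|V_{fg}|+1$. For a thin pair it is at most $\tau$. Both are at most $s|V_{fg}|+E$.

*(b)* Consider a face $f$. The sets $V_{fg}$ for thick pairs at $f$ are disjoint subsets of $V(f)$ of size at least $\tau$. So there are at most $D/\tau$ thick pairs at $f$, and they contribute at most $\sum(s|V_{fg}|+1)$ edges. The thin pairs oriented toward $f$ form the cell $Q_f$, which contributes at most $s|Q_f|+1$. The at most five thin pairs oriented away from $f$ contribute at most $5\tau$. The thick $V_{fg}$ and $Q_f$ are disjoint subsets of $V(f)$, so the total is at most $sD+D/\tau+1+5\tau=sD+E$.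

*(a)* Edge-color the $H_j$ properly with pairwise disjoint palettes, and give $v$ the color of its edge. Let $u\ne v$ lie in $V(f)$. If one of them is minor at $f$, they are $\Gamma$-adjacent, so their groups and hence their colors differ. If both are main at $f$, then either their groups differ, or they are two edges of the same $H_j$ meeting at $f$. In both cases their colors differ. $\square$

## 9. The case $D<100\kappa$: room from $\Gamma^*$

Apply Lemma 4 to the minimal counterexample $B$ with the fixed $q,\tau$. This is allowed, since all $d(v)\ge2$ by (M1). Note that $|V_{fg}|\le|V(f)\cap V(g)|\le\kappa$.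

**Lemma 5.** $\Gamma^*(H_j)\le s(D+0.95\kappa)+6E$ for every $j$.

*Proof.* This step produces the missing room: $0.95\kappa$ instead of $\kappa$. By (b), $\Delta(H_j)\le sD+E$, within the bound. Let $|S|=2m+1$ with $m\ge1$.

**Triples, $m=1$.**

* If $D\le1.9\kappa$, count degrees: $e(S)\le\frac32\Delta(H_j)\le\frac32sD+\frac32E\le s(D+0.95\kappa)+\frac32E$, since $\frac12D\le0.95\kappa$.
* If $1.9\kappa<D<2.1\kappa$, the three sets $V_{fg}$ with $f,g\in S$ are disjoint subsets of $W(S)$. By (c) and Lemma 3, $e(S)\le2.8s\kappa+3E\le s(D+0.95\kappa)+3E$, since $D+0.95\kappa>2.85\kappa$.
* If $D\ge2.1\kappa$, then by (c) $e(S)\le3s\kappa+3E\le s(D+0.9\kappa)+3E$.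

**Larger sets, $m\ge2$.** Counting degrees, $2e(S)\le(2m+1)\Delta(H_j)$, so
$$\frac{e(S)}m\le\Big(1+\frac1{2m}\Big)(sD+E).$$
By planarity at most $3|S|-6=6m-3$ pairs in $S$ are joined, each by at most $s\kappa+E$ edges, so
$$\frac{e(S)}m\le\Big(6-\frac3m\Big)(s\kappa+E).$$
The coefficients of $E$ are at most $6$, so it suffices that
$$\min\{(1+\tfrac1{2m})D,\ (6-\tfrac3m)\kappa\}\le D+0.9\kappa .$$
If $D\le1.8m\kappa$, the first term is at most $D+0.9\kappa$. Otherwise $D+0.9\kappa>(1.8m+0.9)\kappa\ge(6-\frac3m)\kappa$. For $m=2$ the last inequality says $4.5\ge4.5$. For $m\ge3$ it holds because $1.8m+0.9\ge6.3>6$. $\square$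

**Adding up.** It remains to see that the errors fit into the room. We have $qs=1+10^{-5}$ and $D+0.95\kappa\le101\kappa$. Since $(1+10^{-5})^2-1<3\cdot10^{-5}$ and $101\cdot3\cdot10^{-5}<0.004$,
$$(1+\varepsilon)qs(D+0.95\kappa)\le D+0.95\kappa+0.004\kappa .$$
By (a), (2), Lemma 5 and $(1+\varepsilon)\cdot6\le12$,
$$\chi(B)\le\sum_j\chi'(H_j)\le(1+\varepsilon)qs(D+0.95\kappa)+12qE+\tfrac32qD_\varepsilon .$$
Insert $E=D/\tau+5\tau+1\le100\kappa/\tau+5\tau+1$:
$$\chi(B)\le D+0.954\kappa+12q\,\frac{100\kappa}{\tau}+12q(5\tau+1)+\tfrac32qD_\varepsilon .$$
Here $12q\cdot100\kappa/\tau=0.01\kappa$, because $\tau=120000q$, and the last two terms total at most $0.02K\le0.02\kappa$ by (3). So $\chi(B)\le D+0.984\kappa<N$, a contradiction.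

## 10. The case $D\ge100\kappa$: vertices between a large and a small face

Now we look for a nonempty set $Y$ of vertices, each with exactly two faces, that can be colored last by the Borodin–Kostochka–Woodall theorem. Recall $m_0=100028$ and $\kappa\ge268m_0$.

**Definition.** A face is *big* if its degree is at least $m_0$, else *tiny*; $F_b$ is the set of big faces. A vertex $v$ is *low* if $d(v)\le\kappa/(2m_0)$, else *high*; $V_h$ is the set of high vertices.

*Running example (a wheel with subdivided rim; it illustrates the notions only and is not claimed to be a counterexample to anything).* Let $\kappa\ge400m_0$. Take a cycle of length $200(\kappa-1)$, and inside it a hub joined by $200$ spokes to every $(\kappa-1)$-st vertex. The outer face $f$ has $D=200(\kappa-1)\ge100\kappa$ vertices. The inner faces $g_1,\dots,g_{200}$ have $\kappa+1$ vertices each, namely $\kappa$ rim vertices and the hub. Each shares $\kappa$ vertices with $f$. All faces are big. All vertices are low: rim vertices have $2$ or $3$ faces, and the hub has $200\le\kappa/(2m_0)$.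

**Step 1: low vertices have two big faces.** We need this in order to draw low vertices as edges. A low vertex with at most one big face conflicts with at most $D-1$ vertices through that face and with at most $\frac{\kappa}{2m_0}\cdot m_0=\frac\kappa2$ vertices through tiny faces. That is fewer than $N$, contradicting (M1). So every low vertex has at least two big faces.

**Step 2: nice vertices.** We single out vertices that lie on exactly two faces, both big. Let $\mathcal M$ be the plane multigraph with vertex set $F_b\cup V_h$ which has, for each low $v$, an edge $e_v$ drawn along $f\,v\,g$, where $f\ne g$ are two chosen big faces of $v$. It is loopless. Put $n=|F_b|+|V_h|$. Since $V\ne\emptyset$ and a low vertex has big faces, $n\ge1$.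

**Definition.** A *digon* is a region of $\mathcal M$ that is an open disc bounded by a 2-cycle formed by two distinct edges. A low $v$ is *nice* if both sides of $e_v$ lie in digons.

*Running example.* Number the spokes so that $g_i$ lies between spokes $i$ and $i+1$, and let the end of spoke $i$ choose $f,g_i$. The hub chooses some two inner faces. Then $\mathcal M$ has a bundle of $\kappa-1$ edges from $f$ to each $g_i$, and consecutive edges of a bundle bound digons. The first and the last vertex of each bundle and the hub are not nice; the other $\kappa-3$ vertices of each bundle are nice.

**Step 3: a nice $v$ has $d(v)=2$, and both its faces are big.** This is why nice vertices behave like edges. Let a digon be bounded by $e_u,e_w$ with ends $f,g$, which are big faces. Its interior contains no big face and no high vertex, as these are vertices of $\mathcal M$, and no low vertex, as these lie on edges of $\mathcal M$. The edges of $\mathcal M$ run along edges of $B$, so no edge of $B$ crosses them. Hence a tiny face $t$ in the interior would have all its neighbors in the closed digon, so $V(t)\subseteq\{u,w\}\subseteq V(f)$, contradicting (M2). So the interior contains no element of $V\cup F$. An edge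 of $B$ at a nice $v$ either runs along $e_v$ or enters one of the two digons at $e_v$. In every case its other end is an element of $F$ in a closed digon at $e_v$, that is, one of the ends $f,g$ of $e_v$. As $B$ is simple and $d(v)\ge2$, we get $d(v)=2$, and both faces are big.

**Step 4: at most $6n$ low vertices are not nice.** This is an Euler count, and it needs connectivity. So add edges to $\mathcal M$ one after another, each joining two different components inside a region, until the plane multigraph is connected; call it $\mathcal M^+$. The added edges create no cycles, so they are bridges of $\mathcal M^+$. Let $e^+$ and $r$ be the numbers of edges and regions of $\mathcal M^+$. If $e^+\le1$, there is at most one low vertex and the claim holds. Let $e^+\ge2$.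

As $\mathcal M^+$ is connected and loopless, every region has a boundary walk of length at least $2$. If a boundary walk of length $2$ used one edge $xy$ twice, the walk would turn back at $x$ and at $y$, so both would have degree $1$, and $\mathcal M^+$ would be this single edge. So a region with boundary walk of length $2$ is an open disc bounded by a 2-cycle of two distinct edges. These two edges lie on a cycle, so they are not bridges and belong to $\mathcal M$. The region is connected, disjoint from $\mathcal M$, and has its boundary in $\mathcal M$. So it is a region of $\mathcal M$, that is, a digon.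

Let $d$ be the number of regions of $\mathcal M^+$ of length $2$. Counting sides of edges, $2e^+\ge2d+3(r-d)=3r-d$. With $r=2-n+e^+$ this gives $e^+\le3n-6+d$. The number of edge sides not lying in regions of length $2$ is therefore $2e^+-2d\le6n-12$. If $v$ is low and not nice, then some side of $e_v$ is not in a digon, hence is not in a region of $\mathcal M^+$ of length $2$. So there are at most $6n$ such $v$.

**Step 5: few non-nice incidences at big faces.** Let $V_n$ be the set of non-nice vertices, high ones included. By Step 4,
$$|V_n|\le|V_h|+6n=7|V_h|+6|F_b|.$$
First we bound $|F|$. By Step 3, tiny faces have all their neighbors in $V_n$, and by (M2) they have degree at least $2$. Those of degree $2$ have distinct neighbor pairs by (M2). These pairs form a simple planar graph on $V_n$, so there are at most $3|V_n|$ such faces. If $x$ tiny faces have degree at least $3$, then $3x\le2(x+|V_n|)$, so $x\le2|V_n|$. Hence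
$$|F|\le|F_b|+5|V_n|\le31|F_b|+35|V_h|.$$
Now we bound $|V_h|$. By the definition of high vertices and planarity,
$$|V_h|\frac{\kappa}{2m_0}\le e(V_h,F)\le2|V_h|+2|F|\le62|F_b|+72|V_h|.$$
Since $\kappa/(2m_0)\ge134$, we get $62|V_h|\le62|F_b|$, so $|V_h|\le|F_b|$. Thus $|V_n|\le13|F_b|$ and
$$e(V_n,F_b)\le2(|V_n|+|F_b|)\le28|F_b|.\tag{4}$$
Also $F_b\ne\emptyset$: if there is a low vertex this is clear by Step 1; otherwise $V=V_h\ne\emptyset$ and $|V_h|\le|F_b|$. Each nice vertex has two incidences with big faces, and $\sum_{f\in F_b}|V(f)|\ge m_0|F_b|$. So by (4) the number $\nu$ of nice vertices satisfies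
$$2\nu\ge(m_0-28)|F_b|=10^5|F_b|>0.\tag{5}$$

**Step 6: every nice vertex has a large face.** Let $L=\{f:|V(f)|\ge D/2\}$. Since $D/2\ge50\kappa\ge m_0$, we have $L\subseteq F_b$. Let $S=F_b\setminus L$. A nice $v$ with faces $f,g$ conflicts with at most $|V(f)|+|V(g)|-2$ vertices, so (M1) gives $|V(f)|+|V(g)|\ge N+2>D$. Hence every nice vertex has a face in $L$. So $\nu\le D|L|$, $L\ne\emptyset$, and by (5)
$$|F_b|\le2\cdot10^{-5}D|L|.\tag{6}$$

**Step 7: many nice vertices lie on one large face and one well-behaved small face.** For $g\in S$ let $\ell(g)$ be the number of $f\in L$ such that $f$ and $g$ share a nice vertex.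

**Definition.** A face $g\in S$ is *good* if $\ell(g)\le2$ and $|V(g)\cap V_n|\le\kappa/3$. Let $Y_1$ be the set of nice vertices with one face in $L$ and the other good.

*Running example.* $L=\{f\}$, and all $g_i$ are in $S$ with $\ell(g_i)=1$. The non-nice vertices of $g_i$ are the hub, the two spoke ends, and the last vertex of its bundle. So all $g_i$ are good, and $Y_1$ is the set of all $200(\kappa-3)$ nice vertices.

We count.

* There are at least $\frac12D|L|$ incidences at faces of $L$. By (4) and (6), at most $28|F_b|\le0.001D|L|$ of them involve non-nice vertices.
* Nice vertices with both faces in $L$ belong to at most $3|L|$ pairs of faces: drawing along $f\,v\,g$ gives a simple planar graph on $L$. Each pair has at most $\kappa$ of them. They account for at most $6\kappa|L|$ incidences.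
* So at least $(0.499D-6\kappa)|L|$ nice vertices have exactly one face in $L$. Their other face is big, hence in $S$.
* Let $S_3=\{g\in S:\ell(g)\ge3\}$. The pairs counted by $\ell$ on $S_3$ form a simple bipartite planar graph, so $3|S_3|\le\sum_{g\in S_3}\ell(g)\le2(|S_3|+|L|)$. Hence $|S_3|\le2|L|$ and $\sum_{g\in S_3}\ell(g)\le6|L|$. Nice vertices on faces of $S_3$ have their other face in $L$ by Step 6, so there are at most $6\kappa|L|$ of them.
* By (4), at most $84|F_b|/\kappa$ faces $g\in S\setminus S_3$ have $|V(g)\cap V_n|>\kappa/3$. Each of them has at most $2\kappa$ nice vertices, because these are shared with at most two faces of $L$. In total these are at most $168|F_b|\le0.004D|L|$ vertices, by (6).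

Therefore
$$|Y_1|\ge(0.495D-12\kappa)|L|\ge37\kappa|L| .$$
Moreover, all nice vertices of a good face belong to $Y_1$, since their other face is in $L$ by Step 6.

**Step 8: pruning.** We want large faces on which many vertices are left for the end, and small faces on which few other vertices remain. Start with $X=L$ and with $\mathcal G$ the set of good faces. At each moment let $Y$ be the set of $v\in Y_1$ with one face in $X$ and the other in $\mathcal G$, and for any face $h$ let $y_h=|Y\cap V(h)|$. While some $f\in X$ has $y_f<2\kappa$, remove $f$ from $X$ and, with $Y$ as it was just before this removal, remove from $\mathcal G$ all $g$ with $|Y\cap V(f)\cap V(g)|>\kappa/3$.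

*What a step costs.* A vertex of $Y$ has exactly two faces, so the sets $Y\cap V(f)\cap V(g)$ for different $g\in\mathcal G$ are disjoint. Since $y_f<2\kappa$, at most $5$ faces $g$ are removed per step. Each removed $g$ shares nice vertices with $f$ and, as $\ell(g)\le2$, with at most one other face of $L$, which accounts for at most $\kappa$ further vertices of $Y$. So a step costs fewer than $2\kappa+5\kappa=7\kappa$ vertices of $Y$. There are at most $|L|$ steps, and $|Y_1|\ge37\kappa|L|>7\kappa|L|$ with $|L|\ge1$. So finally $Y\ne\emptyset$.

*What holds at the end.*

* Every $f\in X$ has $y_f\ge2\kappa$.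
* Every $g\in\mathcal G$ has $y_g\le2\kappa$, because $\ell(g)\le2$.
* Every $g\in\mathcal G$ with $y_g>0$ has $|V(g)\setminus Y|\le\frac23\kappa$.

For the last point, at most $\kappa/3$ vertices of $V(g)$ are non-nice, since $g$ is good. The nice vertices of $V(g)\setminus Y$ lie in $Y_1$. As $g\in\mathcal G$ and they are not in $Y$, their face in $L$ has been removed from $X$. Since $y_g>0$, at least one face of $L$ sharing a nice vertex with $g$ is still in $X$. As $\ell(g)\le2$, all these vertices therefore belong to at most one removed face $f$. Just before $f$ was removed, all nice vertices common to $f$ and $g$ were in $Y$. Since $g$ was kept, there are at most $\kappa/3$ of them.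

*Running example.* Here $y_f=200(\kappa-3)\ge2\kappa$, so nothing is removed, and $V(g_i)\setminus Y$ has $4$ vertices.

**Step 9: coloring $Y$ last.** The set $Y$ is nonempty, so by minimality $B-Y$ has a valid $N$-coloring. Each $v\in Y$ has exactly two faces, $f\in X$ and $g\in\mathcal G$. Give $v$ the list of colors that do not appear on the colored vertices of $V(f)\cup V(g)$. There are at most $D-y_f$ colored vertices on $f$ and at most $\frac23\kappa$ on $g$, so the list has size at least
$$N-(D-y_f)-\tfrac23\kappa\ge y_f+0.99\kappa-\tfrac23\kappa\ge y_f=\max\{y_f,y_g\},$$
where the last equality uses $y_f\ge2\kappa\ge y_g$. Consider the bipartite multigraph with parts $X,\mathcal G$ and edge set $Y$, each $v\in Y$ joining its two faces. Since a vertex of $Y$ lies on no other faces, two vertices of $Y$ conflict if and only if, as edges, they share an end. The degrees of $f$ and $g$ are $y_f$ and $y_g$. By the Borodin–Kostochka–Woodall theorem this multigraph has a proper edge coloring from the lists. It gives different colors to conflicting vertices of $Y$, and by the choice of the lists there is no conflict with colored vertices. So $\chi(B)\le N$, a contradiction.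

Sections 9 and 10 cover all values of $D$, so Proposition 2 holds, and with it Theorem 1. In particular there is a constant $K$ such that every connected plane graph $G$ with $k_G^*\ge K$ satisfies $\chi_c(G)\le\Delta^*(G)+k_G^*$. $\blacksquare$
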